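# Smooth d-DNNFs whose negations need exponentially large DNNFs

## Not-all-equal on three bits

Take three bits $x_0,x_1,x_2$, with indices read modulo $3$, and the sentence
$$\varphi=(\neg x_0\wedge x_1)\vee(\neg x_1\wedge x_2)\vee(\neg x_2\wedge x_0).$$
The first disjunct covers $010,011$, the second covers $001,101$, the third covers $100,110$. So $\varphi$ says that the three bits are not all equal, and each of its six models satisfies exactly one disjunct. The reason is visible: any two disjuncts disagree on the bit they share, since disjunct $r$ says $x_{r+1}=1$ and disjunct $r+1$ says $x_{r+1}=0$.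

Now negate. De Morgan gives
$$\neg\varphi\equiv(x_0\vee\neg x_1)\wedge(x_1\vee\neg x_2)\wedge(x_2\vee\neg x_0),$$
which has the same number of gates but conjuncts that share variables. By inspection one can also write $\neg\varphi\equiv(x_0\wedge x_1\wedge x_2)\vee(\neg x_0\wedge\neg x_1\wedge\neg x_2)$, where the conjuncts no longer share variables. On three bits this is harmless. The question of the lecture is whether such a rewriting can be done cheaply in general. Here are the definitions.

**Definition (NNF).** A sentence in negation normal form is a rooted directed acyclic graph in which each leaf is labeled $\mathit{true}$, $\mathit{false}$, $X$ or $\neg X$ for a propositional variable $X$, and each internal node is labeled $\wedge$ or $\vee$ and can have arbitrarily many children. Its size $|\alpha|$ is the number of edges of the DAG. For a node $u$, $var(u)$ denotes the set of variables mentioned below $u$.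

**Definition (three properties).** An NNF sentence is *decomposable* if in every conjunction $\alpha_1\wedge\dots\wedge\alpha_n$ in it no two conjuncts share a variable; *deterministic* if in every disjunction in it any two disjuncts are contradictory, $\alpha_i\wedge\alpha_j\models\mathit{false}$; *smooth* if in every disjunction in it all disjuncts mention the same set of variables. $\mathbf{DNNF}$ is the set of decomposable sentences, $\mathbf{d\text{-}DNNF}$ the set of decomposable and deterministic ones, $\mathbf{sd\text{-}DNNF}$ the set of smooth, decomposable and deterministic ones.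

The sentence $\varphi$ has $3+6=9$ edges. It is decomposable and deterministic, but not smooth: its disjuncts mention different pairs of variables. Adding a conjunct $(x_{r+2}\vee\neg x_{r+2})$ to disjunct $r$ makes it smooth, with $3+9+6=18$ edges. The De Morgan form of $\neg\varphi$ is not decomposable; the second form of $\neg\varphi$ is in $\mathbf{sd\text{-}DNNF}$ and has $8$ edges.

**Definition (closure).** A language $\mathbf L$ of NNF sentences is *closed under negation* if there is an algorithm that, given any $\alpha\in\mathbf L$, outputs a sentence of $\mathbf L$ equivalent to $\neg\alpha$ in time polynomial in $|\alpha|$.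

Are $\mathbf{d\text{-}DNNF}$ and $\mathbf{sd\text{-}DNNF}$ closed under negation? This is stated as an open question in "A Knowledge Compilation Map". An answer was allowed to assume $\mathrm P\ne\mathrm{NP}$; we will not need that.

## Negating gate by gate

The natural attempt is to carry, for each node $u$, a second node $\bar u$ for its negation, and to build $\bar u$ from the children.

Conjunctions cooperate. If $u=c_1\wedge\dots\wedge c_m$ is decomposable, then
$$\bar u=\bigvee_{i=1}^m\big(c_1\wedge\dots\wedge c_{i-1}\wedge\bar c_i\big)$$
is right: if some conjunct fails, look at the first that fails. The disjuncts exclude each other (for $i<j$ one asserts $\bar c_i$, the other $c_i$), and the conjunctions remain decomposable because $\bar c_i$ uses the variables of $c_i$. Conjoining the missing $(x\vee\neg x)$ makes it smooth.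

A disjunction that reads one variable also cooperates: the negation of $(x\wedge\alpha)\vee(\neg x\wedge\beta)$ is $(x\wedge\bar\alpha)\vee(\neg x\wedge\bar\beta)$.

A general deterministic disjunction $u=c_1\vee c_2$ is where this stops. Its negation is $\bar c_1\wedge\bar c_2$; the disjuncts $c_1,c_2$ typically share variables (in a smooth sentence they share all of them), so this conjunction is not decomposable. Contradictoriness of $c_1$ and $c_2$ gives no variable to branch on. In $\varphi$ the three disjuncts exclude each other pairwise in a cycle, and no variable occurs in all three. We will blow up exactly this cyclic pattern until the negation becomes exponentially hard.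

## Statement of the result

**Theorem.** For all sufficiently large $\ell$, with $n=2^\ell$ and $v=48\,n\ell$, there is a Boolean function $f_n$ on $v$ variables such that

(i) $f_n$ has a smooth d-DNNF $\alpha_n$ with $|\alpha_n|\le n^{393}\le v^{393}$;

(ii) every DNNF equivalent to $\neg f_n$ has size at least $2^{v/(1.3\cdot10^7)}$.

**Corollary.** If $\mathbf{sd\text{-}DNNF}\subseteq\mathbf L\subseteq\mathbf{DNNF}$, then $\mathbf L$ is not closed under negation. In particular neither $\mathbf{d\text{-}DNNF}$ nor $\mathbf{sd\text{-}DNNF}$ is closed under negation.

**Proof of the Corollary.** An algorithm that runs in time $p(|\alpha|)$, with $p$ a nondecreasing polynomial, outputs at most $p(|\alpha|)$ edges. Given $\alpha_n\in\mathbf{sd\text{-}DNNF}\subseteq\mathbf L$, it would output a sentence of $\mathbf L\subseteq\mathbf{DNNF}$ for $\neg f_n$ of size at most $p(v^{393})$, which contradicts (ii) for large $n$. $\square$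

Both statements are unconditional, and the obstruction is the size of the output, not the time to find it. Note the asymmetry that makes the theorem strong: the upper bound is in the most restricted language, the lower bound in the least restricted.

Conventions: "large" means $\ell$ larger than an absolute constant; $\log=\log_2$; $H(x)=-x\log x-(1-x)\log(1-x)$; $\|\cdot\|$ on matrices is the spectral norm; $\oplus$ is addition in $\{0,1\}^d$; $[n]=\{1,\dots,n\}$.

## Balanced rectangles inside a DNNF

To prove (ii) we need a combinatorial consequence of having a small DNNF.

**Definition (balanced rectangle).** Let $V$ be a set of $v\ge2$ Boolean variables. A balanced rectangle is a set $R=A\times B$ with $A\subseteq\{0,1\}^X$, $B\subseteq\{0,1\}^{V\setminus X}$ and $v/3\le|X|\le2v/3$.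

Equivalently, for some such $X$, $R$ is closed under mixing: if $a,b\in R$, then the assignment equal to $a$ on $X$ and to $b$ off $X$ is in $R$. For $v=3$, the set $\{010,011\}=\{01\}\times\{0,1\}$ is a balanced rectangle. The set $\varphi^{-1}(0)=\{000,111\}$ is not: any split mixes $000$ and $111$ into an assignment that is not constant. The lower bound is this observation at a large scale.

The next lemma is a decomposition of a kind due to Bova, Capelli, Mengel and Slivovsky; we prove it in full.

**Lemma 1.** If a non-constant function $g$ on $V$ has a DNNF $D$, then $g^{-1}(1)$ is a union of at most $7v(|D|+1)$ balanced rectangles.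

**Step 1: normalization.** The purpose is to make conjunctions binary and disjunctions smooth while controlling the number of nodes.

Replace every variable outside $V$ by $\mathit{true}$ and its negation by $\mathit{false}$. Since $g$ does not depend on these variables, the result is still equivalent to $g$, and it is still decomposable. Propagate constants (drop $\mathit{true}$ from conjunctions and $\mathit{false}$ from disjunctions; a conjunction with a child $\mathit{false}$ becomes $\mathit{false}$, a disjunction with a child $\mathit{true}$ becomes $\mathit{true}$; an empty conjunction is $\mathit{true}$, an empty disjunction $\mathit{false}$), and keep only nodes reachable from the root. Variable sets only shrink, so decomposability survives. Since $g$ is not constant, all leaves are now literals. There are at most $|D|$ edges, and hence at most $|D|+1$ nodes, since every node but the root has an incoming edge.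

Contract every $\wedge$-node with one child into its child, and replace every $\wedge$-node with $m\ge3$ children by a chain of $m-1$ binary ones. The latter adds $m-2$ nodes per replaced node, at most $|D|$ in total. So there are at most $2|D|+1$ nodes, and at most $|D|$ edges leave $\vee$-nodes.

Finally smooth: for every edge $(u,c)$ with $u$ a $\vee$-node, replace $c$, as a child of $u$, by a binary $\wedge$-chain of $c$ with the nodes $(x\vee\neg x)$ for all $x\in var(u)\setminus var(c)$. Do the same at the root for $V\setminus var(\text{root})$. The sets $var(u)$ of the old nodes do not change. The chains cost at most $v|D|$ nodes at the edges and $v$ at the root, and the nodes $x\vee\neg x$, $x$, $\neg x$ cost at most $3v$. In total there are at most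
$$(2|D|+1)+v|D|+v+3v=(v+2)|D|+4v+1\le7v(|D|+1)$$
nodes. Now every node has a nonempty variable set, every disjunct of a $\vee$-node $u$ mentions exactly $var(u)$, conjunctions are binary and decomposable, and the root mentions all of $V$.

**Step 2: proof trees.** The purpose is to attach rectangles to nodes. A *proof tree* of an assignment $a$ starts at the root, contains one chosen child of each $\vee$-node it reaches and both children of each $\wedge$-node it reaches, and all literals it reaches are satisfied by $a$. An assignment is a model if and only if it has a proof tree. For instance, in the smooth version of $\varphi$ the model $011$ has the proof tree that chooses the disjunct $(\neg x_0\wedge x_1)\wedge(x_2\vee\neg x_2)$ and then the leaf $x_2$.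

Two facts. First, this really is a tree in which each node occurs at most once: two different paths to the same node $w$ would have to separate at an $\wedge$-node (at a $\vee$-node only one child is taken), and then the nonempty set $var(w)$ would lie in the variable sets of both children, which are disjoint. Second, if the tree contains $u$, then every literal in it outside the subtree at $u$ is on a variable outside $var(u)$: the path to that literal leaves the path to $u$ at an $\wedge$-node, whose two children have disjoint variable sets.

Let $R_u$ be the set of models having a proof tree through $u$. Let $a,b\in R_u$, with proof trees $T_a,T_b$ through $u$, and replace in $T_b$ the subtree at $u$ by that of $T_a$. The replacement is consistent: a node of $T_b$ outside the subtree at $u$ is either an ancestor of $u$ or has a variable set disjoint from $var(u)$, so it does not occur below $u$. In the new tree the literals below $u$ are satisfied by $a$ and lie on $var(u)$; the others are satisfied by $b$ and lie off $var(u)$. So the assignment equal to $a$ on $var(u)$ and to $b$ elsewhere is in $R_u$. Hence $R_u\subseteq g^{-1}(1)$ is a rectangle for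 $(var(u),V\setminus var(u))$.

**Step 3: a balanced node in every proof tree.** The purpose is to see that the balanced $R_u$ suffice. Given a model and a proof tree of it, walk down from the root as long as $|var(u)|>2v/3$: at a $\vee$-node go to the chosen child, which has the same variable set; at an $\wedge$-node go to the child with more variables. The walk stops, because a leaf has $1\le2v/3$ variables. The first node $u$ with $|var(u)|\le2v/3$ is not the child of a $\vee$-node on the walk (the variable set would not have changed), so it is the larger child of an $\wedge$-node with more than $2v/3$ variables, and $|var(u)|>v/3$. So every model lies in some balanced $R_u$, and there are at most as many of these as nodes. $\square$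

In the example, for $v=3$ the walk stops at nodes such as $u=(\neg x_0\wedge x_1)$, and $R_u=\{010,011\}$.

The task is now: find $f$ with a small smooth d-DNNF such that $f^{-1}(0)$ contains a large set which is not covered by few balanced rectangles inside $f^{-1}(0)$.

## Rows of edges: two designs that fall short

Let the variables come in $n$ blocks $y_1,\dots,y_n$ of $b$ bits, where $b$ is a constant multiple of $\log n$. Fix a set of values of a pair of blocks and call an edge $e=\{p<q\}$ *marked* in $y$ if $y_e=(y_p,y_q)$ has a value in that set. A *row* is a perfect matching $E_r$ of $[n]$ with $k=n/2$ edges; it is *clean* in $y$ if none of its edges is marked, and *dirty* otherwise. That one row is clean is an easy statement, a decomposable conjunction over disjoint edges. That several rows on the same blocks are simultaneously clean is not obviously decomposable at all. So let the bits $x_r$ of $\varphi$ become "row $r$ is dirty": with three rows we would like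
$$f=\bigvee_{r\in\mathbb Z_3}\text{(row $r$ is clean and row $r+1$ is dirty)}.$$
The disjuncts are pairwise contradictory, as in $\varphi$, and $f^{-1}(0)$ contains the set of $y$ in which all rows are clean.

**First design.** Is one disjunct easy for a d-DNNF? Try to guess a marked edge $e$ of row $r+1$: there are $2^{2b}=n^{O(1)}$ values for its two blocks, and once they are fixed the cleanness of row $r$ is still a decomposable conjunction over $E_r$. But the disjunction over $e$ is not deterministic, because two edges of row $r+1$ may both be marked. Insisting that $e$ be the *first* marked edge puts cleanness conditions along $E_{r+1}$ next to those along $E_r$, and the conjunction is no longer decomposable. The construction stops here.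

The way past this is to let row $r$ itself say where to look. Let $s$ be a second function of a pair of blocks, with values in $\{0,1\}^d$. While walking along $E_r$ to check cleanness, we can also compute $\Sigma_r=\bigoplus_{e\in E_r}s(y_e)$, remembering only $d=O(\log n)$ bits. Let $\Sigma_r$ name an edge of row $r+1$, and require that *this* edge be marked. The witness is now a function of $y$, so the disjunction over witnesses is deterministic.

A toy case: $n=4$, $b=1$, an edge is marked if both bits are $1$, $s(u,w)=u\oplus w$, and the value $0$ names the first edge of a row, $1$ the second. The rows are $E_0=(\{1,2\},\{3,4\})$, $E_1=(\{1,3\},\{2,4\})$, $E_2=(\{1,4\},\{2,3\})$. For $y=1010$ row $0$ is clean, $\Sigma_0=0$ names $\{1,3\}$, which is marked, so the disjunct $r=0$ holds. For $y=0101$ row $0$ is clean and row $1$ is dirty, but $\Sigma_0=0$ again names $\{1,3\}$, which is unmarked, so the disjunct $r=0$ fails. We have made $f$ smaller; the lower bound will have to hit the right value of $\Sigma_r$.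

**Second design.** Take three rows with this hash, $d=\log k$. Suppose that at most a fraction $2n^{-2}$ of the values of a pair of blocks is marked, so that the set $\mathcal H$ of $y$ with all rows clean has density at least $1-3k\cdot2n^{-2}=1-3/n\ge\frac12$ for $n\ge6$. For *every* choice of three matchings there is a balanced rectangle $R\subseteq f^{-1}(0)$ which contains a fraction $n^{-O(1)}$ of the cube within $\mathcal H$, so the rectangle method gives nothing exponential. To see this, note that $E_1\cup E_2$ is a disjoint union of cycles (double edges counted as cycles of length two). List the positions cycle after cycle and let $S$ be the first $n/2$. Only one cycle is cut, along a path, so at most two edges of $E_1\cup E_2$ cross $S$. Let $X$ be the set of bits of the blocks in $S$. Among all $y\in\mathcal H$ choose the most popular value of the following data: the blocks at the ends of the crossing edges (at most four blocks), the sum of $s(y_e)$ over the edges of $E_2$ inside $S$, and that over the edges of $E_2$ outside $S$. These data determine $\Sigma_2$, hence an edge $e\in E_0$; next choose the most popular value of the two blocks of $e$.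 Let $R$ be the set of all $y$ which have these fixed blocks and these two partial sums and in which all non-crossing edges of $E_1\cup E_2$ are unmarked. Every condition concerns one side only, so $R$ is a balanced rectangle. The fixed values come from points of $\mathcal H$, so in $R$ rows $1$ and $2$ are clean and $e$ is unmarked. So the disjunct $r=0$ fails (row $1$ is clean), $r=1$ fails (row $2$ is clean), and $r=2$ fails ($e$ is unmarked). And $R\cap\mathcal H$ has density at least $\frac12\,2^{-6b}k^{-2}=n^{-O(1)}$.

So a partition can always neutralize two rows. What we need is this: after the adversary has spoiled any two rows, some row $r$ remains such that $r$ and *all rows whose dirtiness the $r$-th disjunct asserts* are unspoiled. In the $3$-cycle this fails: if $r$ is the unspoiled row, $r+1$ is spoiled. A tournament on seven rows does it.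

**The tournament.** On $\mathbb Z_7$ put $r\to r'$ iff $r'-r\in\{1,2,4\}$. Since $\{1,2,4\}$ and $\{-1,-2,-4\}=\{6,5,3\}$ partition $\mathbb Z_7\setminus\{0\}$, for each pair exactly one direction holds. Write $out(r)=\{r+1,r+2,r+4\}$.

**Property (T).** For every $D\subseteq\mathbb Z_7$ with $|D|\le2$ there is $r\notin D$ with $out(r)\cap D=\emptyset$.

**Proof.** The differences of distinct elements of $\{1,2,4\}$ are $1-2=6$, $1-4=4$, $2-1=1$, $2-4=5$, $4-1=3$, $4-2=2$: every nonzero element exactly once. Let $D\subseteq\{d_1,d_2\}$ with $d_1\ne d_2$. Choose $s,t\in\{1,2,4\}$ with $t-s=d_1-d_2$ and put $r=d_1+s=d_2+t$. Then $d_1\to r$ and $d_2\to r$, so $r\ne d_1,d_2$ and neither $r\to d_1$ nor $r\to d_2$. $\square$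

## Parameters

From now on
$$n=2^\ell,\quad k=\tfrac n2,\quad b=48\ell,\quad d=3(\ell-1),\quad\rho=n^{-2},\quad G=n^{1/32},\quad\kappa=12\,G^2\,2^{-b/12}.$$
So $2^b=n^{48}$, $2^{b/6}=n^8$, $2^d=k^3$, and
$$\kappa=12\,n^{1/16-4}\le n^{-3.5}\quad\text{for large }n.\tag{1}$$
Here $\rho$ will be the density of marked values, $G$ the factor by which a distribution may exceed uniform at one block, and $\kappa$ the gain per edge on which the two sides of a rectangle must cooperate.

## Seven matchings, at most two of them spoiled by a cut

**Lemma 2.** For large $n$ there are perfect matchings $E_0,\dots,E_6$ of $[n]$ such that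

(M1) for every $S\subseteq[n]$ with $0.19n\le|S|\le0.81n$, at most two of the $E_r$ have $\le n/500$ edges between $S$ and $[n]\setminus S$;

(M2) $|E_r\cap E_{r'}|\le100$ for $r\ne r'$.

By the cycle argument above (with $|S|=n/2$), "two" in (M1) cannot be replaced by "one". We use the standard bounds $\binom ni\le2^{nH(\eta)}$ for $i\le\eta n\le n/2$, and $\binom ns\ge2^{nH(s/n)}/(n+1)$. Take seven independent uniformly random perfect matchings.

**Step 1: (M2).** A given pair is an edge of a random matching with probability $1/(n-1)$, so $\mathbb E|E_r\cap E_{r'}|=k/(n-1)\le1$. By Markov's inequality and a union bound over $21$ pairs, (M2) fails with probability at most $21/100$.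

**Step 2: one set, one matching.** The purpose is to bound the probability that $S$ with $|S|=s$ is crossed by few edges. Let $\varphi(2a)=(2a)!/(2^aa!)$ be the number of perfect matchings on $2a$ points, and $\eta=1/500$. For $i\le\eta n$, the probability of exactly $i$ crossing edges is $0$ if $s-i$ is odd, and otherwise
$$\binom si\binom{n-s}i\,i!\,\frac{\varphi(s-i)\,\varphi(n-s-i)}{\varphi(n)}:$$
choose the endpoints on both sides, match them, and match the rest inside each side. Three estimates follow.

First, $\varphi(n)/\varphi(n-2i)=(n-1)(n-3)\cdots(n-2i+1)\ge(n-2i)^i\ge i!$, since $n-2i\ge i$.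

Second, with $2a=s-i$ and $2c=n-s-i$,
$$\frac{\varphi(2a)\varphi(2c)}{\varphi(2a+2c)}=\binom{a+c}a\Big/\binom{2a+2c}{2a}\le\binom{2a+2c}{2a}^{-1/2},$$
because $\binom{2a+2c}{2a}\ge\binom{a+c}a^2$ (choose $a$ elements from each half). So the probability is at most $\binom ni^2\binom{n-2i}{s-i}^{-1/2}$.

Third,
$$\binom ns\Big/\binom{n-2i}{s-i}=\prod_{j<i}\frac{(n-2j)(n-2j-1)}{(s-j)(n-s-j)}\le8^i.$$
Indeed $s-j$ and $n-s-j$ are at least $0.188n$ and have sum at least $0.996n$, so their product is at least $0.188\cdot0.808\,n^2>n^2/8$, while the numerator is at most $n^2$.

Summing over the at most $n$ values of $i\le\eta n$,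
$$p_s:=\Pr[\le\eta n\text{ crossing edges}]\le n\,2^{(2H(\eta)+1.5\eta)n}\binom ns^{-1/2}\le n\,2^{0.05n}\binom ns^{-1/2},$$
since $H(1/500)<0.021$ and $0.042+0.003<0.05$.

**Step 3: union bound.** If (M1) fails, then for some $S$ some three of the seven matchings all have few crossing edges. There are $35$ triples and the matchings are independent, so the failure probability is at most
$$\sum_s\binom ns\,35\,p_s^3\le35\,n^3\,2^{0.15n}\sum_s\binom ns^{-1/2}\le35\,n^4\sqrt{n+1}\;2^{0.15n-0.35n}\to0,$$
with sums over $0.19n\le s\le0.81n$, where $\binom ns\ge2^{nH(0.19)}/(n+1)$ and $H(0.19)\ge0.7$. Three matchings beat the number $\binom ns$ of sets because $3\cdot\frac12>1$. So (M1) and (M2) hold together with positive probability for large $n$. $\square$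

Fix such matchings and label the edges of $E_r$ as $e_{r,1},\dots,e_{r,k}$.

## A random gadget with small spectral norms

Recall that $|x^TMy|\le\|M\|\,\|x\|_2\|y\|_2$ and $\|M\otimes M'\|=\|M\|\,\|M'\|$. A *character* of $\{0,1\}^d$ is a function $\chi(t)=(-1)^{\langle\omega,t\rangle}$; it is nontrivial if $\omega\ne0$, and then its average over $\{0,1\}^d$ is $0$. We have $\chi(t\oplus t')=\chi(t)\chi(t')$ and the inversion formula $1[t=\tau]=2^{-d}\sum_\chi\chi(\tau)\chi(t)$; for $d=1$, $\tau=0$ it reads $1[t=0]=\frac12(1+(-1)^t)$.

To calibrate: the all-ones $2^u\times2^w$ matrix has norm $2^{(u+w)/2}$, the largest possible for entries in $[-1,1]$. At the other end, the matrix $((-1)^{\langle x,y\rangle})_{x,y\in\{0,1\}^u}$ satisfies $MM^T=2^uI$ and has norm $2^{u/2}$. The lemma asks for matrices smaller than the trivial bound by a factor $12\cdot2^{-b/12}=12\,n^{-4}$, robustly under fixing bits.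

**Lemma 3.** For large $n$ there are $m:\{0,1\}^{2b}\to\{0,1\}$ and $s:\{0,1\}^{2b}\to\{0,1\}^d$ such that:

(P1) For all disjoint $U,W\subseteq[2b]$ with $|U|,|W|\ge b/6$ and every fixing of the remaining bits, the $2^{|U|}\times2^{|W|}$ matrices (rows: assignments of $U$, columns: assignments of $W$) with entries $m(z)-\rho$ and, for each nontrivial character $\chi$ of $\{0,1\}^d$, with entries $(1-m(z))\chi(s(z))$, have spectral norm $\le12\cdot2^{(|U|+|W|)/2}2^{-b/12}$.

(P2) In every subcube of $\{0,1\}^{2b}$ of dimension $\ge b/6$, the fraction of $z$ with $m(z)=1$ is $\le2\rho$.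

Here a subcube is the set obtained by fixing some of the $2b$ bits. Choose $m(z)\sim\text{Bernoulli}(\rho)$ and $s(z)$ uniform in $\{0,1\}^d$, all independent.

**Step 1: one matrix.** Let $M$ be one of the matrices. Its entries belong to different $z$, so they are independent; they are bounded by $1$ in absolute value and have mean zero ($\mathbb E[m-\rho]=0$, and $\mathbb E[(1-m)\chi(s)]=(1-\rho)\,\mathbb E\chi(s)=0$). Put $\Delta=2^{|U|}+2^{|W|}\ge2n^8$. For unit vectors $x,y$ the sum $x^TMy=\sum x_iy_jM_{ij}$ has terms in intervals of length at most $2|x_iy_j|$, and $\sum4x_i^2y_j^2=4$; so Hoeffding's inequality gives $\Pr[|x^TMy|\ge\tau]\le2e^{-\tau^2/2}$.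

A maximal set of points of the unit sphere of $\mathbb R^N$ with pairwise distances $\ge\frac14$ is a $\frac14$-net, and it has at most $9^N$ points, since the balls of radius $\frac18$ around them have disjoint interiors and lie in a ball of radius $\frac98$. If $x^TMy=\|M\|$ with unit vectors $x,y$, and $x_0,y_0$ are net points within $\frac14$ of them, then $|x^TMy-x_0^TMy_0|\le|(x-x_0)^TMy|+|x_0^TM(y-y_0)|\le\frac12\|M\|$. So $\|M\|\le2\max|x_0^TMy_0|$ over the nets. With $\tau=4\sqrt\Delta$,
$$\Pr\big[\|M\|>8\sqrt\Delta\big]\le2\cdot9^\Delta e^{-8\Delta}\le2e^{-5\Delta}.$$
Moreover $\Delta=2^{|U|+|W|}(2^{-|U|}+2^{-|W|})\le2\cdot2^{|U|+|W|}2^{-b/6}$, so $8\sqrt\Delta\le8\sqrt2\cdot2^{(|U|+|W|)/2}2^{-b/12}\le12\cdot2^{(|U|+|W|)/2}2^{-b/12}$.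

**Step 2: all matrices.** A choice of $U$, $W$ and of the fixing assigns to each of the $2b$ bits one of four states: in $U$, in $W$, fixed to $0$, fixed to $1$. So there are at most $4^{2b}$ choices, each with $2^d$ matrices (one for $m-\rho$ and $2^d-1$ for the characters), hence at most $4^{2b}2^d=n^{O(1)}$ matrices. So (P1) fails with probability at most $n^{O(1)}e^{-10n^8}\to0$.

**Step 3: (P2).** In a fixed subcube with $N\ge n^8$ points the number of $z$ with $m(z)=1$ is binomial with mean $\rho N\ge n^6$; by Chernoff's inequality it exceeds $2\rho N$ with probability at most $e^{-\rho N/3}\le e^{-n^6/3}$. There are at most $3^{2b}=n^{O(1)}$ subcubes. $\square$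

Fix such $m$ and $s$. From now on $e=\{p<q\}$ is *marked* in $y$ if $m(y_e)=1$, where $y_e=(y_p,y_q)$.

## The function $f_n$ and its smooth d-DNNF

The variables are those in the blocks $y_p\in\{0,1\}^b$, $p\in[n]$, so $v=nb=48n\ell$. Since $2^d=k^3$, we may identify $\{0,1\}^d$ with $[k]^{\{1,2,4\}}$ by a bijection $\tau\leftrightarrow(i_1,i_2,i_4)$. For $r\in\mathbb Z_7$ let $T_r(y)=1$ iff

- no edge of $E_r$ is marked, and
- with $\tau=\bigoplus_{e\in E_r}s(y_e)\leftrightarrow(i_1,i_2,i_4)$, the edges $e_{r+1,i_1},\,e_{r+2,i_2},\,e_{r+4,i_4}$ are all marked.

Let $f=f_n=\bigvee_{r\in\mathbb Z_7}T_r$. **The $T_r$ are pairwise contradictory.** For $r\ne r'$ we have, say, $r\to r'$. Then $T_r$ implies that some edge of $E_{r'}$ is marked, and $T_{r'}$ implies that none is.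

**Proof of (i), Step 1: the top disjunction.** The purpose is to split $f$ by the row, the hash value and the blocks of the three witnesses. For $r$ and $\tau\leftrightarrow(i_1,i_2,i_4)$ let $Q$ be the set of the at most six endpoints of $e_{r+j,i_j}$, $j\in\{1,2,4\}$. For an assignment $z$ of $y_Q$ that makes these three edges marked, let $N_{r,\tau,z}$ be the function of the remaining variables which says that, with $y_Q=z$, no edge of $E_r$ is marked and $\bigoplus_{e\in E_r}s(y_e)=\tau$. Then
$$f=\bigvee_{r,\tau,z}\big([y_Q=z]\wedge N_{r,\tau,z}\big),$$
where $[y_Q=z]$ is a conjunction of literals. The disjuncts are pairwise contradictory: for different $r$ because they imply $T_r$ and $T_{r'}$; for the same $r$ and different $\tau$ because the value of the $\oplus$ differs; for the same $r,\tau$ and different $z$ because $Q$ is the same.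

**Step 2: walking along $E_r$.** The purpose is to write $N_{r,\tau,z}$ as a small sentence. Fix $r,\tau,z$. Let $\nu(i,\sigma)$ express: with $y_Q=z$, the edges $e_{r,i},\dots,e_{r,k}$ are unmarked and $\bigoplus_{j\ge i}s(y_{e_{r,j}})=\sigma$. Then $N_{r,\tau,z}=\nu(1,\tau)$ and
$$\nu(i,\sigma)=\bigvee_u\big([y_{e_{r,i}\setminus Q}=u]\wedge\nu(i+1,\sigma\oplus s(y_{e_{r,i}}))\big),$$
where $u$ ranges over the assignments of the blocks in $e_{r,i}\setminus Q$ for which $e_{r,i}$ is unmarked; the value $s(y_{e_{r,i}})$ is then determined by $u$ and $z$. If $e_{r,i}\subseteq Q$, then $\nu(i,\sigma)$ is just the node $\nu(i+1,\sigma\oplus s(y_{e_{r,i}}))$ if $e_{r,i}$ is unmarked under $z$, and is unsatisfiable otherwise. At the end, $\nu(k+1,0)$ is true and is dropped from conjunctions, and $\nu(k+1,\sigma)$ is unsatisfiable for $\sigma\ne0$. Discard all unsatisfiable nodes and disjuncts. Each $[\,\cdot\,]\wedge\nu$ is one $\wedge$-node whose children are the literals and the node $\nu$.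

**Step 3: the three properties.** The sentence is decomposable because $E_r$ is a matching: the literals at $e_{r,i}$ concern blocks in $e_{r,i}\setminus Q$, and $\nu(i+1,\cdot)$ concerns blocks in later edges outside $Q$. It is deterministic: within $\nu(i,\sigma)$ different $u$ disagree on a literal, and the top disjunction was treated in Step 1. For smoothness, by downward induction on $i$ every remaining $\nu(i,\sigma)$ and each of its disjuncts mentions exactly the variables of the blocks in $(e_{r,i}\cup\dots\cup e_{r,k})\setminus Q$; when this set is empty the node is the dropped constant true. Since $E_r$ is perfect, each top disjunct mentions all variables.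

**Step 4: the size.** There are at most $7k^32^{6b}$ top disjuncts, each with at most $6b+2$ edges (one into its $\wedge$-node, at most $6b+1$ out of it). For each there are at most $k2^d$ nodes $\nu(i,\sigma)$ with at most $2^{2b}$ disjuncts, each costing at most $2b+2$ edges. The size is at most
$$7k^32^{6b}\big[(6b+2)+k\,2^d\,2^{2b}(2b+2)\big]\le n^{393}$$
for large $n$: the exponents of $n$ add up to $3+288+1+3+96=391$, and the remaining factor is $O(\ell)$. And $n^{393}\le v^{393}$. The top disjunction is nonempty because $f\not\equiv0$, which is shown in the next section without using (i). $\square$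

## Reduction of (ii) to a single rectangle

Let $\lambda$ be uniform on $\{0,1\}^v$ and let $\mathcal H$ be the set of $y$ with no marked edge in any $E_r$ (the analogue of $000$ in the example). By (P2) for the whole cube $\{0,1\}^{2b}$, each edge is marked with probability at most $2\rho$, so $\lambda(\mathcal H)\ge1-7k\cdot2\rho=1-7/n\ge\frac12$. Every $T_r$ requires marked edges, so $\mathcal H\subseteq f^{-1}(0)$.

**Main Lemma.** For large $n$, every balanced rectangle $R\subseteq f^{-1}(0)$ satisfies $\lambda(R\cap\mathcal H)\le2^{-n\ell/256000}$.

**The Main Lemma implies (ii).** The function $f$ is not constant: $f\not\equiv1$ because $\mathcal H\ne\emptyset$, and if $f\equiv0$, then $R=\{0,1\}^v$, which is a balanced rectangle, would violate the Main Lemma for large $n$. Let $D$ be a DNNF for $\neg f$. By Lemma 1, $f^{-1}(0)\supseteq\mathcal H$ is a union of $t\le7v(|D|+1)$ balanced rectangles, so for one of them $\lambda(R\cap\mathcal H)\ge\frac1{2t}$. Hence $t\ge\frac12\,2^{n\ell/256000}=\frac12\,2^{v/12288000}$, because $n\ell=v/48$, and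
$$|D|\ge\frac t{7v}-1\ge2^{v/(1.3\cdot10^7)}$$
for large $n$. $\square$

It remains to prove the Main Lemma. The mechanism is that of $\{000,111\}$: a rectangle which contains many clean assignments also contains their mixtures. In a mixture, an edge whose bits lie on both sides need not stay clean, and if $R$ is large, we can find a mixture in which row $r$ is still clean but the three edges it names are marked. That is a point of $R$ with $T_r=1$.

## Types of blocks, free bits, heavy positions

Let $R=A\times B\subseteq f^{-1}(0)$ be a rectangle for $(X,V\setminus X)$ with $v/3\le|X|\le2v/3$, and let $\varepsilon=\lambda(R\cap\mathcal H)$. We may assume $\varepsilon>0$.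

**Step 1: types and the choice of the row $r$.** The purpose is to find a row which, together with its three out-neighbors, is well crossed by the partition. Let $\alpha_p$ be the fraction of the $b$ bits of block $p$ that lie in $X$. Call $p$ *X-type* if $\alpha_p>5/6$, *Y-type* if $\alpha_p<1/6$, and *mid* otherwise. The average of the $\alpha_p$ is $|X|/v\in[\frac13,\frac23]$. More than $0.8n$ X-type positions would make it larger than $0.8\cdot\frac56=\frac23$; so there are at most $0.8n$ X-type positions, and by symmetry at most $0.8n$ Y-type ones. Call an edge *good* if it touches a mid position or joins an X-type to a Y-type position.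

*Claim: all but at most two rows $E_r$ have at least $n/2000$ good edges.* If there are more than $n/1000$ mid positions, every row qualifies, since each of its edges covers at most two of them. Otherwise let $S$ be the set of X-type positions. Then $|S|\le0.8n$ and $|S|\ge n-0.8n-0.001n\ge0.19n$. By (M1) all but at most two rows have more than $n/500$ edges leaving $S$. At most $n/1000$ of these end in mid positions, and the others, more than $n/1000$, join X-type to Y-type positions.

Let $D$ be the set of exceptional rows, $|D|\le2$. By (T) fix $r\notin D$ with $out(r)\cap D=\emptyset$. So each of the rows $r,r+1,r+2,r+4$ has at least $n/2000$ good edges.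

**Step 2: fixing minority bits.** The purpose is that in each block either a side has no free bits, or it has at least $b/6$ of them, as (P1) demands. Let $Z$ consist of the bits of X-type positions outside $X$ and the bits of Y-type positions inside $X$. By averaging there is a fixing $\zeta$ of $Z$ such that, conditioned on $\zeta$, $R\cap\mathcal H$ still has measure $\ge\varepsilon$. Fix $\zeta$. Let $U_p$ and $W_p$ be the remaining bits of block $p$ inside and outside $X$, let $b_p=|U_p|+|W_p|$ and $\Gamma_p=\{0,1\}^{U_p}\times\{0,1\}^{W_p}$. Fewer than $b/6$ bits were fixed in any block, so $b_p\ge5b/6$. Each of $U_p,W_p$ is empty or of size $\ge b/6$; both are nonempty if $p$ is mid; $U_p\ne\emptyset=W_p$ for X-type; $U_p=\emptyset\ne W_p$ for Y-type.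

From now on $y_p$ is identified with its free part $(a_p,b_p^\ast)$, $a_p\in\{0,1\}^{U_p}$, $b_p^\ast\in\{0,1\}^{W_p}$. The restricted $R$ is a rectangle $A'\times B'$ with $A'\subseteq\prod_p\{0,1\}^{U_p}$ and $B'\subseteq\prod_p\{0,1\}^{W_p}$. Let $\nu$ be the uniform distribution on the restriction of $R\cap\mathcal H$ (from here on $\nu$ has this meaning); its support has density $\ge\varepsilon$ in $\prod_p\Gamma_p$.

**Step 3: fixing heavy positions.** The purpose is to make all remaining marginals nearly as flat as uniform, up to a factor $G$ per block. Choose $I\subseteq[n]$ of maximum size such that for some $w\in\prod_{p\in I}\Gamma_p$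
$$\nu[y_I=w]\ge\prod_{p\in I}G\,2^{-b_p};$$
$I=\emptyset$ qualifies. At most $\prod_{p\notin I}2^{b_p}$ points have $y_I=w$, and the support has at least $\varepsilon\prod_p2^{b_p}$ points, so $\nu[y_I=w]\le\varepsilon^{-1}\prod_{p\in I}2^{-b_p}$. Hence $G^{|I|}\le1/\varepsilon$, i.e.
$$|I|\le\frac{\log(1/\varepsilon)}{\log G}=\frac{32\log(1/\varepsilon)}\ell.\tag{2}$$
So it suffices to show $|I|>n/8000$. **Assume for contradiction that $|I|\le n/8000$.**

Let $\nu'=\nu(\cdot\mid y_I=w)$. For every nonempty $K\subseteq[n]\setminus I$ and every $z$ we have $\nu'[y_K=z]<\prod_{p\in K}G2^{-b_p}$; otherwise $\nu[y_{I\cup K}=(w,z)]\ge\prod_{p\in I\cup K}G2^{-b_p}$ and $I\cup K$ would contradict maximality.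

## Decoupling the two sides

**Step 4: the product distribution $\pi$.** The purpose is to define the mixtures. Let $\nu_A,\nu_B$ be the marginals of $\nu'$ on $a=(a_p)_{p\notin I}$ and on $b^\ast=(b_p^\ast)_{p\notin I}$. Summing the last bound over the bits of the other side gives, for every $K\subseteq[n]\setminus I$ and all values,
$$\nu_A[a_K=\cdot]\le\prod_{p\in K}G\,2^{-|U_p|},\qquad\nu_B[b_K^\ast=\cdot]\le\prod_{p\in K}G\,2^{-|W_p|}.\tag{3}$$
Let $\pi$ be the distribution of $y$ in which $y_I=w$, $Z$ is fixed to $\zeta$, and $a\sim\nu_A$, $b^\ast\sim\nu_B$ are *independent*. The rectangle $A'\times B'$ contains $\mathrm{supp}\,\nu'$, on which $y_I=w$, and it is closed under mixing, so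
$$\mathrm{supp}(\pi)\subseteq R.$$
By (3) and independence, $\pi[y_K=\cdot]\le\prod_{p\in K}G^22^{-b_p}$. So for any event $\mathcal E$ depending only on $y_K$, $K\subseteq[n]\setminus I$, and on fixed values,
$$\pi(\mathcal E)\le G^{2|K|}\lambda_K(\mathcal E),\qquad\lambda_K\text{ uniform on }\textstyle\prod_{p\in K}\Gamma_p.\tag{4}$$

**Step 5: one-sided edges stay clean.** The purpose is to see which edges could become marked under $\pi$. For an edge $e$ let $U_e=\bigcup_{p\in e\setminus I}U_p$ and $W_e=\bigcup_{p\in e\setminus I}W_p$. Call $e$ *two-sided* if both are nonempty (then both have size $\ge b/6$), and *one-sided* otherwise.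

*One-sided edges of every $E_{r'}$ are $\pi$-almost surely unmarked.* If $W_e=\emptyset$, the blocks on $e$ are determined by $\zeta$, $w$ and $a$. Every $a\in\mathrm{supp}\,\nu_A$ occurs in some point of $\mathrm{supp}\,\nu'\subseteq\mathcal H$, in which $e$ has the same value and is unmarked. The case $U_e=\emptyset$ is symmetric.

A good edge without endpoint in $I$ is two-sided: a mid endpoint brings bits of both kinds, and so do an X-type and a Y-type endpoint together.

**Step 6: the three edges to be marked.** Each position of $I$ touches one edge of each row. So each of the rows $r,r+1,r+2,r+4$ has at least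
$$\frac n{2000}-\frac n{8000}=\frac{3n}{8000}$$
good edges with no endpoint in $I$. Choose successively, for $j=1,2,4$, an edge $e^j\in E_{r+j}\setminus E_r$ that is good, has no endpoint in $I$, and is vertex-disjoint from those already chosen. This is possible for large $n$: by (M2) at most $100$ edges of $E_{r+j}$ lie in $E_r$, and at most $4$ touch earlier choices. Let $Q=e^1\cup e^2\cup e^4$, so $|Q|=6$ and $Q\cap I=\emptyset$. Let $\tau\in\{0,1\}^d$ be the code of the labels of $(e^1,e^2,e^4)$ in $E_{r+1},E_{r+2},E_{r+4}$. Define
$$\mathcal M:\ e^1,e^2,e^4\text{ are marked};\qquad\mathcal N:\ \text{no edge of }E_r\text{ is marked};\qquad\Sigma=\bigoplus_{e\in E_r}s(y_e).$$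
If $\pi(\mathcal M\wedge\mathcal N\wedge\Sigma=\tau)>0$, then some $y\in\mathrm{supp}(\pi)\subseteq R$ has $T_r(y)=1$, contradicting $R\subseteq f^{-1}(0)$. So the goal is to prove positivity. The three estimates below treat $\mathcal M$, then $\mathcal M\wedge\mathcal N$, then the hash.

## Three estimates and Fourier inversion

**Step 7: $\pi(\mathcal M)\ge\rho^3/2$.** The purpose is to show that two-sided edges, all clean on $\mathrm{supp}\,\nu'$, become marked at the random rate under $\pi$. Put $\Delta_j=m(y_{e^j})-\rho$, and let $\emptyset\ne F\subseteq\{1,2,4\}$. Because $a$ and $b^\ast$ are independent,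
$$\mathbb E_\pi\prod_{j\in F}\Delta_j=x^T\Big(\bigotimes_{j\in F}M_j\Big)x',$$
where $x,x'$ are the marginals of $\nu_A,\nu_B$ on the positions of $\bigcup_{j\in F}e^j$, and $M_j$ is the matrix of $\Delta_j$ on $\{0,1\}^{U_{e^j}}\times\{0,1\}^{W_{e^j}}$, with minority bits fixed by $\zeta$. By (3), $\|x\|_2^2\le\|x\|_\infty\|x\|_1\le\prod_pG2^{-|U_p|}$ and likewise $\|x'\|_2^2\le\prod_pG2^{-|W_p|}$, over these positions, so $\|x\|_2\|x'\|_2\le\prod_pG2^{-b_p/2}$. By (P1), $\|M_j\|\le12\cdot2^{-b/12}\prod_{p\in e^j}2^{b_p/2}$. Each $e^j$ has two positions, and norms multiply under $\otimes$, so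
$$\Big|\mathbb E_\pi\prod_{j\in F}\Delta_j\Big|\le\prod_{j\in F}\big(G^2\cdot12\cdot2^{-b/12}\big)=\kappa^{|F|}.$$
Expand the product and use $\kappa\le\rho$ for the seven nonempty $F$, then (1):
$$\pi(\mathcal M)=\mathbb E_\pi\prod_{j}(\rho+\Delta_j)\ge\rho^3-7\rho^2\kappa\ge\rho^3(1-7n^{-1.5})\ge\rho^3/2.\tag{5}$$

**Step 8: $\pi(\mathcal M\wedge\mathcal N)\ge\rho^3/4$.** The purpose is to show that a fourth marked edge, in row $r$, is much rarer. One-sided edges of $E_r$ are almost surely unmarked by Step 5. Let $e\in E_r$ be two-sided and $K=(Q\cup e)\setminus I$, so $|K|\le8$. Since $e^j\notin E_r$, the edges $e^1,e^2,e^4,e$ are distinct. They form a forest: three vertex-disjoint edges and one further edge, which would close a cycle only if both its endpoints lay in one $e^j$, i.e. $e=e^j$. Only $e$ can have an endpoint in $I$, and at most one, since $e$ is two-sided.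

Root each component of the forest at an arbitrary vertex, or at the vertex in $I$ if there is one. Reveal the blocks from the roots outward under $\lambda_K$. Each edge is decided when its child $p$ is revealed, and $p\notin I$. Given all blocks revealed before and the minority bits, the free bits of $p$ are uniform on a subcube of dimension $b_p\ge5b/6$, so by (P2) the edge is marked with conditional probability at most $2\rho$. Thus $\lambda_K(\mathcal M\wedge e\text{ marked})\le(2\rho)^4=16\rho^4$. By (4),
$$\pi(\mathcal M\wedge e\text{ marked})\le G^{16}\cdot16\rho^4=16\,n^{1/2}\rho^4.$$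
Summing over at most $k=n/2$ edges gives at most $8n^{3/2}\rho^4=8n^{-1/2}\rho^3\le\rho^3/4$ for large $n$. With (5),
$$\pi(\mathcal M\wedge\mathcal N)\ge\frac{\rho^3}2-\frac{\rho^3}4=\frac{\rho^3}4.\tag{6}$$

**Step 9: the hash is nearly unbiased.** The purpose is to show that for every nontrivial character $\chi$
$$\big|\mathbb E_\pi[1_{\mathcal M}1_{\mathcal N}\chi(\Sigma)]\big|\le n^{1/2}\kappa^{n/4000}.\tag{7}$$
Let $\phi_e=(1-m(y_e))\chi(s(y_e))$, so $1_{\mathcal N}\chi(\Sigma)=\prod_{e\in E_r}\phi_e$. As $\mathcal M$ depends only on $y_Q$, the left side of (7) is at most
$$\sum_z\Big|\mathbb E_\pi\Big[1[y_Q=z]\prod_{e\in E_r}\phi_e\Big]\Big|,\qquad z=(z^A,z^B)\in\prod_{p\in Q}\Gamma_p.$$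

Let $K$ now be the set of edges $e\in E_r$ for which $\bigcup_{p\in e\setminus(I\cup Q)}U_p$ and $\bigcup_{p\in e\setminus(I\cup Q)}W_p$ are both nonempty, hence of size $\ge b/6$. It does not depend on $z$. Put $P=\bigcup_{e\in K}e\setminus(I\cup Q)$. Fix $z$; now the blocks in $I\cup Q$ are fixed. For $e\in E_r\setminus K$, $\phi_e$ is a function of $a$ only or of $b^\ast$ only, with absolute value $\le1$, and since $E_r$ is a matching it depends only on positions outside $I\cup Q\cup P$. Absorb each such factor into its side and sum over the positions outside $I\cup Q\cup P$. The expectation becomes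
$$x^T\Big(\bigotimes_{e\in K}\Phi_e\Big)x',$$
where $\Phi_e$ is the matrix of the restricted $\phi_e$, and $x$ is indexed by $a_P$ with $|x(a_P)|\le\nu_A[a_Q=z^A,\,a_P]$; similarly for $x'$ and $\nu_B$. By (3), $\|x\|_\infty\le\prod_{p\in Q\cup P}G2^{-|U_p|}$ and $\|x\|_1\le\nu_A[a_Q=z^A]\le\prod_{p\in Q}G2^{-|U_p|}$, so
$$\|x\|_2^2\le\|x\|_\infty\|x\|_1\le\prod_{p\in Q}\big(G2^{-|U_p|}\big)^2\prod_{p\in P}G2^{-|U_p|},$$
and likewise for $x'$ with $W_p$. Hence $\|x\|_2\|x'\|_2\le\prod_{p\in Q}G^22^{-b_p}\prod_{p\in P}G2^{-b_p/2}$. By (P1), with the bits of $\zeta,w,z$ as fixed bits, $\|\Phi_e\|\le12\cdot2^{-b/12}\prod_{p\in e\cap P}2^{b_p/2}$. Each $e\in K$ has one or two positions in $P$ and $G\ge1$, so the expectation is at most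
$$\prod_{p\in Q}G^22^{-b_p}\cdot\kappa^{|K|}$$
in absolute value. There are $\prod_{p\in Q}2^{b_p}$ values $z$, so the sum over $z$ is at most $G^{12}\kappa^{|K|}\le n^{1/2}\kappa^{|K|}$. It is essential here that the bound for each $z$ carries the factor $\prod_{p\in Q}2^{-b_p}$: this is why $\|x\|_1$ was bounded by $\nu_A[a_Q=z^A]$ and not by $1$.

Finally, $K$ contains all good edges of $E_r$ that do not touch $I\cup Q$, and the six positions of $Q$ touch at most six edges of $E_r$. So $|K|\ge\frac{3n}{8000}-6\ge\frac n{4000}$ for large $n$, and $\kappa<1$ gives (7).

**Step 10: inversion.** The purpose is to combine (6) and (7). By Fourier inversion on $\{0,1\}^d$, with (6) for the trivial character and (7) for the $2^d-1$ others,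
$$\pi(\mathcal M\wedge\mathcal N\wedge\Sigma=\tau)=2^{-d}\sum_\chi\chi(\tau)\,\mathbb E_\pi[1_{\mathcal M}1_{\mathcal N}\chi(\Sigma)]\ge2^{-d}\Big(\frac{\rho^3}4-2^d\,n^{1/2}\,\kappa^{n/4000}\Big).$$
Since $2^d=k^3\le n^3$ and $\kappa\le n^{-3.5}$ by (1), the right side is at least
$$2^{-d}\Big(\frac{n^{-6}}4-n^{3.5}\,n^{-3.5n/4000}\Big)>0$$
for large $n$. By Step 6 this contradicts $R\subseteq f^{-1}(0)$. Hence $|I|>n/8000$, and (2) gives
$$\log(1/\varepsilon)\ge\frac{|I|\,\ell}{32}>\frac{n\ell}{256000},$$
which is the Main Lemma. With the reduction above this proves (ii), and with (i) the Theorem; the Corollary follows: neither $\mathbf{d\text{-}DNNF}$ nor $\mathbf{sd\text{-}DNNF}$ is closed under negation, with no complexity assumption. $\blacksquare$
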